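# A surjective cellular automaton of the plane and a constant configuration without periodic pre-image

## 1. The guess that periodic targets have periodic pre-images

Fix $d\ge 1$ and a finite set $S$ of states. A **cellular automaton** (CA) of dimension $d$ is given by vectors $\vec n_1,\dots,\vec n_m\in\mathbb Z^d$ (the neighborhood) and a local rule $f:S^m\to S$. Its global map $G:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ is
$$G(c)(\vec x)=f\big(c(\vec x+\vec n_1),\dots,c(\vec x+\vec n_m)\big).$$
A configuration $c\in S^{\mathbb Z^d}$ is **(fully) periodic** if it is invariant under $d$ linearly independent integer vectors. Its lattice of periods then has finite index $I$ in $\mathbb Z^d$, so it contains $I\,\mathbb Z^d$: a fully periodic configuration is invariant under $n\mathbb Z^d$ for some $n\ge1$. Since $G$ commutes with translations, it maps periodic configurations to periodic ones. Let $G_P$ be the restriction of $G$ to the set of periodic configurations, as a map of that set to itself. So $G_P$ is surjective exactly when every periodic configuration has a periodic pre-image.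

How do "$G$ surjective" and "$G_P$ surjective" compare? One direction holds in every dimension. Periodic configurations are dense in the compact space $S^{\mathbb Z^d}$ and the image of $G$ is closed, so if $G_P$ is surjective, then $G$ is surjective. For the other direction the natural guess is *yes*: if a target repeats itself and has some pre-image, we should be able to choose one that repeats as well. The question whether this is right for $d=2$ is posed in "Cellular automata, tilings and (un)computability" (https://tilingslyon2017.sciencesconf.org/data/Lyon_Jarkko.pdf).

We test the guess, starting on the line.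

**Proposition 1 (the line).** If $d=1$ and $G$ is surjective, then $G_P$ is surjective.

*Proof.* Let $p(x+n)=p(x)$ for all $x$, and let $G(c)=p$. Suppose the neighborhood lies in $[-h,h]$ and put $L=2h+1$. Among the infinitely many words $c(a)c(a+1)\cdots c(a+L-1)$ with $n\mid a$ two coincide, say at $a<a'$. Let $\tilde c$ be the $(a'-a)$-periodic configuration with $\tilde c=c$ on $[a,a')$. On $[a',a'+L)$ we have $\tilde c(x)=\tilde c(x-(a'-a))$. By induction on $x$ this equals $c(x-(a'-a))$, and this is $c(x)$ because the two words coincide. So $\tilde c=c$ on $[a,a'+L)$. If $x-h\in[a,a')$, the window $[x-h,x+h]$ lies in $[a,a'+L)$, so $G(\tilde c)(x)=G(c)(x)=p(x)$. Both $G(\tilde c)$ and $p$ have period $a'-a$ (a multiple of $n$), so $G(\tilde c)=p$. $\square$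

So on the line the guess is right, and the reason is pigeonhole: *cut and repeat*. Here are some cases in the plane.

*Rows that ignore each other.* Let a one-dimensional surjective CA act on every row of $\mathbb Z^2$. If the target is invariant under $n\mathbb Z^2$, choose by Proposition 1 a periodic pre-image of each of the rows $0,\dots,n-1$, and use the pre-image of row $t \bmod n$ in row $t$. The result is fully periodic. The guess holds.

*The three-cell sum.* Let $S=\{0,1\}$ and $G(c)(x,y)=c(x,y)+c(x+1,y)+c(x,y+1)$ modulo 2. The constant $1$ is its own image, since $1+1+1=1$. The checkerboard $p(x,y)=x+y \bmod 2$ is also its own image: with $\sigma=x+y$ we get $\sigma+(\sigma+1)+(\sigma+1)=\sigma$. For a general target $p$, invariant under $n\mathbb Z^2$, rewrite $G(c)=p$ as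
$$c(x,y+1)=p(x,y)+c(x,y)+c(x+1,y).$$
An $n$-periodic row at height $y$ determines an $n$-periodic row at height $y+1$. There are finitely many pairs (height modulo $n$, $n$-periodic row), so the process has a cycle, and unrolling the cycle gives a fully periodic pre-image. The guess holds again, and this argument is general.

Let the neighborhood vectors be pairwise distinct. The rule $f$ is **permutive in the coordinate** $\vec v$ (one of the neighborhood vectors) if, whenever the other arguments are fixed, $f$ is a permutation of $S$ as a function of the argument at $\vec v$. The three-cell sum is permutive in all its coordinates.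

**Proposition 2 (permutive corners).** Let the neighborhood vectors be pairwise distinct. If the local rule is permutive in a coordinate $\vec v$ that is a vertex of the convex hull of the neighborhood, then $G_P$ is surjective. This holds in every dimension.

*Proof.* If $\vec v$ is the only neighborhood vector, then $G(c)(\vec x)=\pi(c(\vec x+\vec v))$ with a permutation $\pi$ of $S$, and $\vec x\mapsto\pi^{-1}(p(\vec x-\vec v))$ is a periodic pre-image of a periodic $p$.

Otherwise consider the linear functionals on $\mathbb R^d$ whose value at $\vec v$ is larger than at every other neighborhood vector. They form an open set, which is non-empty because $\vec v$ is a vertex. So it contains a rational functional, and after scaling a primitive integral one. A primitive integral functional is the last coordinate after a suitable automorphism of $\mathbb Z^d$. An automorphism of $\mathbb Z^d$ and a shift both permute the periodic configurations, so they do not affect surjectivity of $G_P$. Hence we may assume that the functional is the last coordinate, that $\vec v=\vec 0$, and that all other neighborhood vectors have last coordinate in $\{-h,\dots,-1\}$ for some $h\ge1$.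

Let $p$ be invariant under $n\mathbb Z^d$. Consider the finite set of all pairs consisting of a residue $r\in\mathbb Z_n$ and $h$ consecutive layers $\mathbb Z^{d-1}\to S$, each invariant under $n\mathbb Z^{d-1}$. We think of the layers as sitting at heights $\equiv r-h,\dots,r-1$ modulo $n$. In the equation $G(c)(\vec x)=p(\vec x)$ for a cell $\vec x$ at height $r$, the only entry of $c$ that is not in the $h$ given layers is $c(\vec x)$, and by permutivity there is exactly one solution for it. So the layer at height $r$ is determined, and by uniqueness it is again invariant under $n\mathbb Z^{d-1}$. Append it, drop the lowest layer, replace $r$ by $r+1$. This is a self-map of a finite non-empty set, so it has a cycle. The length of the cycle is a multiple of $n$, because $r$ grows by $1$ each time. Unrolling the cycle bi-infinitely gives a fully periodic $c$ with $G(c)=p$. $\square$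

## 2. One period of a pre-image gives two, and nothing gives the first

In each test the layers came from a *finite* set, and pigeonhole did the rest. Here is the strongest form of that argument in the plane.

**Lemma 3 (one period gives two).** Let $G$ be a two-dimensional CA and $\mathbf 0$ a constant configuration. If some $c\in G^{-1}(\mathbf 0)$ has a period $\vec v\ne 0$, then some element of $G^{-1}(\mathbf 0)$ is fully periodic.

*Proof.* Let $\lambda:\mathbb Z^2\to\mathbb Z$ be a surjective homomorphism with $\lambda(\vec v)=0$ (if $\vec v=(a,b)$, take $\lambda(x,y)=(ay-bx)/\gcd(a,b)$). Choose $\vec u$ with $\lambda(\vec u)=1$ and let $\Lambda_0=\ker\lambda\cong\mathbb Z$. Cut $c$ into layers $e_r:\Lambda_0\to S$, $e_r(\vec x)=c(\vec x+r\vec u)$. Each $e_r$ is invariant under $\vec v$, and $\Lambda_0/\langle\vec v\rangle$ is finite, so only finitely many different layers occur.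

Let $L=1+\max_i\lambda(\vec n_i)-\min_i\lambda(\vec n_i)$. Then $G(c)=\mathbf 0$ says that every window $(e_r,\dots,e_{r+L-1})$ of $L$ consecutive layers satisfies a certain condition, which is the same for every $r$ because $\mathbf 0$ is constant. By pigeonhole there are $r<r'$ with $(e_r,\dots,e_{r+L-1})=(e_{r'},\dots,e_{r'+L-1})$, that is, $e_{k+r'-r}=e_k$ for $r\le k<r+L$. Let $(\tilde e_k)_{k\in\mathbb Z}$ be the $(r'-r)$-periodic sequence with $\tilde e_k=e_k$ for $r\le k<r'$. For $r'\le k<r'+L$ we get inductively $\tilde e_k=\tilde e_{k-(r'-r)}=e_{k-(r'-r)}=e_k$. So $\tilde e_k=e_k$ for $r\le k<r'+L$, and every window of length $L$ of $\tilde e$ is a window of $e$. Hence $\tilde c(\vec x+k\vec u)=\tilde e_k(\vec x)$ $(\vec x\in\Lambda_0)$ defines an element of $G^{-1}(\mathbf 0)$. It has the periods $\vec v$ and $(r'-r)\vec u$, which are independent because $\lambda(\vec v)=0\neq\lambda((r'-r)\vec u)$. $\square$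

Here the attempt to prove the guess stops. Take a pre-image of a periodic configuration of the plane. Its rows are elements of the uncountable set $S^{\mathbb Z}$, no two of them need agree, and pigeonhole has nothing to act on. If we restrict to a vertical strip of finite width, we can cut and repeat inside the strip, but the repeated strip need not fit its neighbors. What is missing is exactly one first period. In fact it can be missing: the guess is wrong.

**Theorem A.** There is a surjective 2D cellular automaton $G$ and a constant configuration $\mathbf 0$ such that no element of $G^{-1}(\mathbf 0)$ is fully periodic. Hence $G$ is surjective but $G_P$ is not.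

**Theorem B.**
1. In Theorem A, no element of $G^{-1}(\mathbf 0)$ has even one non-zero period.
2. The statement "$G$ surjective $\iff G_P$ surjective, for every $d$-dimensional CA" holds if and only if $d=1$.
3. Let the neighborhood vectors be pairwise distinct. If the local rule is permutive in a coordinate $\vec v$ that is a vertex of the convex hull of the neighborhood, then $G_P$ is surjective (in every dimension).

Everything in Theorem B follows quickly from Theorem A and what we have.

*Proof of Theorem B, given Theorem A.* Part 1 is Lemma 3. Part 3 is Proposition 2. In part 2, for $d=1$ the equivalence is Proposition 1 together with the density argument of Section 1. For $d\ge2$ let $G$ be as in Theorem A, and let $G'$ be the $d$-dimensional CA with the same local rule acting in the first two coordinates. On each plane $\mathbb Z^2\times\{\vec z\}$ it acts as $G$, independently of the other planes, so $G'$ is surjective. If $c$ is fully periodic in $\mathbb Z^d$, it is invariant under some $n\mathbb Z^d$, so its restriction to each such plane is fully periodic, and by Theorem A the image of that restriction under $G$ is not $\mathbf 0$. So the constant configuration $\mathbf 0$ of $\mathbb Z^d$ has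 no fully periodic pre-image under $G'$. $\square$

It remains to prove Theorem A. A sensible start is this. By Berger's theorem there are local rules in the plane that can be satisfied everywhere, but never by a periodic configuration. Let $G$ report, at each cell, $0$ if the rule holds there and an error symbol if not. Then $G^{-1}(\mathbf 0)$ is non-empty without periodic elements. The trouble is surjectivity: *every* pattern of errors must occur. Even trivial rules fail this. On the line with $S=\{0,1\}$, report $e(x)=0$ if $c(x)=c(x+1)=c(x+2)$ and $e(x)=1$ otherwise. If $e(x-1)=0=e(x+1)$, then $c(x)=c(x+1)$ and $c(x+1)=c(x+2)$, so $e(x)=0$. The error pattern $010$ never occurs. By contrast, the report $e(x)=c(x)+c(x+1)$ for the rule $c(x)=c(x+1)$ realizes every error pattern: solve $c(x+1)=c(x)+e(x)$ step by step. So we want rules that *define* each new value from values already built. Such rules absorb errors. The price is that nothing can be forbidden in the first row we build from, and aperiodicity must survive that freedom.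

## 3. Sweep systems, whose local rules absorb every error

Let $\mathcal F=\{\mathrm{id},c_0,c_1,\mathrm{not}\}$ be the set of all four maps $\{0,1\}\to\{0,1\}$, where $c_\beta$ is the constant $\beta$.

**Definition (sweep system).** A sweep system $\mathcal S$ consists of $A=\{0,1\}^s$, an integer $K\ge1$ and, for $0\le k<K$, a direction $d_k\in\{\rightarrow,\leftarrow\}$ and maps $\varphi_k:A\to\mathcal F$, $u_k:A\times\{0,1\}\to A$. A *trajectory* is a family of maps $w_k:\mathbb Z^2\to A$, $q_k:\mathbb Z^2\to\{0,1\}$ $(0\le k<K)$ such that for all $(x,t)$:

* (T1) $q_k(x+1,t)=\varphi_k(w_k(x,t))\big(q_k(x,t)\big)$ if $d_k=\rightarrow$, and $q_k(x-1,t)=\varphi_k(w_k(x,t))\big(q_k(x,t)\big)$ if $d_k=\leftarrow$;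
* (T2) $w_{k+1}(x,t)=u_k(w_k(x,t),q_k(x,t))$, where $w_K(x,t):=w_0(x,t+1)$.

The trajectory is *$(n,\tau)$-periodic* ($n,\tau\ge1$) if all $w_k,q_k$ are invariant under translation by $(n,0)$ and by $(0,\tau)$.

Read this as follows. Time $t$ runs upward, and step $t$ consists of $K$ phases. In phase $k$ a bit sweeps along the whole row. It *arrives* at cell $x$ with value $q_k(x,t)$, it leaves transformed by the map $\varphi_k(w_k(x,t))$ chosen by that cell, and the cell updates its own state using the arriving bit.

*Two small examples*, both with $s=1$, $K=1$, $d_0=\rightarrow$. (i) Let $\varphi_0(a)=c_a$ and $u_0(a,q)=q$. Then $q_0(x+1,t)=w_0(x,t)$ and $w_0(x,t+1)=q_0(x,t)=w_0(x-1,t)$: the row moves right by one cell per step. (ii) Let $\varphi_0(a)=\mathrm{not}$ and $u_0(a,q)=a$. Then $q_0(x+1,t)$ is the negation of $q_0(x,t)$, so the sweep bit alternates and an $(n,\tau)$-periodic trajectory must have *even* $n$. Two points will matter: sweeps can forbid some periods, and the bit of a sweep need not be determined by the row (in (ii) each row has two solutions).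

**The CA $G_{\mathcal S}$.** The state set is $S=(A\times\{0,1\})^K$, so a configuration is a family $(w_k,q_k)_{k<K}$ of arbitrary maps. Put $G_{\mathcal S}(w,q)=(p,r)$ with, modulo 2,
$$p_k(x,t)=w_{k+1}(x,t)\oplus u_k(w_k(x,t),q_k(x,t)),\qquad r_k(x,t)=q_k(x\pm1,t)\oplus\varphi_k(w_k(x,t))(q_k(x,t)),$$
with $+$ if $d_k=\rightarrow$, $-$ if $d_k=\leftarrow$, and $w_K(x,t):=w_0(x,t+1)$. The neighborhood is $(0,0),(1,0),(-1,0),(0,1)$. The CA reports the errors in (T1) and (T2), so $G_{\mathcal S}^{-1}(\mathbf 0)$ is precisely the set of trajectories, where $\mathbf 0$ is the all-zero configuration.

**Lemma 4.** $G_{\mathcal S}$ is surjective for every sweep system $\mathcal S$.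

*Proof.* Let $(p,r)$ be a target and let $C_m$ be the set of configurations whose image agrees with $(p,r)$ at all $(x,t)$ with $t\ge -m$. The sets $C_m$ are closed and decrease as $m$ grows, and $\bigcap_m C_m$ is the set of pre-images of $(p,r)$. By compactness it suffices that each $C_m$ is non-empty.

Choose $w_0(\cdot,-m)$ arbitrarily. Suppose that $w_k(\cdot,t)$ is known for some $t\ge-m$. We need a bi-infinite sequence $q=q_k(\cdot,t)$ with $q(x+1)=g_x(q(x))$ for all $x$ (or $q(x-1)=g_x(q(x))$ if $d_k=\leftarrow$), where $g_x(y)=\varphi_k(w_k(x,t))(y)\oplus r_k(x,t)$. Each $g_x$ is some map $\{0,1\}\to\{0,1\}$. Starting with an arbitrary value at $-M'$ (or at $M'$ if $d_k=\leftarrow$), we solve this on a half-line. A limit point, as $M'\to\infty$, of these solutions (extended arbitrarily) satisfies every one of the equations, so it is a bi-infinite solution. Then put $w_{k+1}(\cdot,t)=u_k(w_k,q_k)\oplus p_k$. Continue through all $k$ and upward through all $t\ge-m$, and fill the remaining entries, in rows $t<-m$, arbitrarily. The result lies in $C_m$. $\square$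

A fully periodic element of $G_{\mathcal S}^{-1}(\mathbf 0)$ is invariant under $(I,0)$ and $(0,I)$ for some $I\ge1$, so it is an $(I,I)$-periodic trajectory. Therefore:

> **Theorem A follows once we find a sweep system that has no $(n,\tau)$-periodic trajectory for any $n,\tau\ge1$.**

The plan is infinite descent. Suppose every periodic trajectory organizes itself into $N\times N$ blocks, for a fixed $N\geq 2$, and the blocks, read as single cells, again form a trajectory of the *same* system. Then an $(n,\tau)$-periodic trajectory yields an $(n/N,\tau/N)$-periodic one, and this cannot go on forever. We need two things: first the blocks, then the self-simulation.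

## 4. Addresses, and why walls cannot survive in a periodic trajectory

To form blocks, each cell carries an address $(i,j)\in\mathbb Z_N^2$, meant to be $(x\bmod N,\,t\bmod N)$. A row cannot be forced to start with correct addresses. So there may be *walls*: places where the address is not the left neighbor's plus $(1,0)$. We must design a motion of the walls that no periodic trajectory can sustain.

Simple motions do not suffice. If addresses just follow the clock, $\alpha(x,t+1)=\alpha(x,t)+(0,1)$, then $\alpha(x,t)=(0,t)$ is periodic with a wall at every cell. If instead every wall takes its address from the left, $\alpha(x,t+1)=\alpha(x-1,t)+(1,1)$ at walls, then $\alpha(x,t)=(t,t)$ is periodic with a wall at every cell. Two kinds of walls, moving at different speeds, would collide and vanish, but nothing prevents a row in which all walls are of one kind. The symmetry is broken by example (ii) above: when all walls look the same, a *not*-sweep forces their kinds to alternate.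

**Definition (address part).** Let $\ell\ge 4$ and $N=2^\ell$. The following fields are part of the state: $i,j\in\mathbb Z_N$ (address), $i^*,j^*\in\mathbb Z_N$ (buffer), and bits $b,p,z$ (wall bits). Abbreviate
$$\omega:=[(i,j)\ne(i^*+1,j^*)],\qquad \chi:=[\omega=1\text{ and }p=b=z].$$
The following phases are run. Fields not mentioned do not change, and right-hand sides refer to values before the phase.

* **A** ($2\ell$ phases, $\rightarrow$), one for each bit position $r$ of $(i,j)$: $\varphi=c_\beta$ with $\beta$ the $r$-th bit of $(i,j)$; $u$: $r$-th bit of $(i^*,j^*):=q$.
* **W1** ($\rightarrow$): $\varphi=c_b$ if $\omega$, else $\mathrm{id}$; $u$: $p:=q$.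
* **W2** ($\leftarrow$): $\varphi=c_b$ if $\omega$, else $\mathrm{id}$; $u$: $z:=q$.
* **W3** ($\rightarrow$): $\varphi=\mathrm{not}$ if $\chi$, else $\mathrm{id}$; $u$: if $\chi$ then $b:=q$.
* (further phases, which do not change $i,j,i^*,j^*,b$)
* **M** ($\rightarrow$): $\varphi=c_1$ if $\omega$ and $b=1$, else $c_0$; $u$: $(i,j):=(i^*+1,j^*+1)$ if $\omega$ and $b=1$, else $(i,j):=(i,j+1)$; and $b:=q$.

A sweep system whose state has these fields (and possibly others), and whose phases are these in this order, is called a sweep system *with addresses modulo $N$*.

Let $\alpha(x,t)$ be the address $(i,j)$ in $w_0(x,t)$. It does not change during step $t$ before phase M. In stage A the bit arriving at $x$ is the bit of the address at $x-1$, so after stage A the buffer at $x$ is $\alpha(x-1,t)$. Hence from W1 up to M, $\omega=1$ at $x$ if and only if there is a **wall** at $(x,t)$, that is,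
$$\alpha(x,t)\ne\alpha(x-1,t)+(1,0).$$
Call a wall an **$R$-wall** or an **$S$-wall** at time $t$ according to whether its bit $b$ *after* phase W3 of step $t$ is $1$ or $0$. Between W3 and M the bit $b$ does not change. So phase M gives
$$\alpha(x,t+1)=\begin{cases}\alpha(x-1,t)+(1,1)&\text{if there is an $R$-wall at }x\text{ at time }t,\\ \alpha(x,t)+(0,1)&\text{otherwise,}\end{cases}\tag{1}$$
and, since the bit arriving at $x$ in M is $1$ exactly if $x-1$ has an $R$-wall,
$$\text{the bit }b\text{ at }x\text{ at the beginning of step }t+1\text{ is }[\text{there is an $R$-wall at }x-1\text{ at time }t].\tag{2}$$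

*A run by hand.* Let $N=16$ and let the row have horizontal period $6$, with $j=0$ everywhere and $i$ equal to $5,6,7,0,1,2$ at $x=0,\dots,5$. There are walls at $x\equiv0$ (since $5\ne2+1$) and at $x\equiv3$ (since $0\neq 7+1$ in $\mathbb Z_{16}$). Let the bit be $b=1$ at $0$ and $b=0$ at $3$. Each wall sees a different bit at its neighbors, so $\chi=0$ and W3 changes nothing. There is an $R$-wall at $0$ and an $S$-wall at $3$. By (1), the next rows of $i$ are
$$3,6,7,0,1,2;\qquad 3,4,7,0,1,2;\qquad 3,4,5,0,1,2,$$
with $j=1,2,3$. The $R$-wall steps from $0$ to $1$ to $2$, while the $S$-wall waits at $3$. After the third step only the wall at $3$ is left, with $b=1$ by (2). A single wall per period sees its own bit on both sides, so $\chi=1$ there, and in W3 the sweep bit must satisfy $q(x+6)=q(x)\oplus1$. The horizontal period $6$ is lost. The number of walls went down, and then parity struck. The lemma says that one or the other always happens.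

**Lemma 5.** In a sweep system with addresses modulo $N$, an $(n,\tau)$-periodic trajectory has no walls.

*Proof.*

**Step 1. Walls are not created.** We show that each wall at time $t+1$ comes from a wall at time $t$, injectively. Suppose there is no $R$-wall at $x-1$ at time $t$. Then $\alpha(x-1,t+1)=\alpha(x-1,t)+(0,1)$ by (1).

If there is an $R$-wall at $x$ at time $t$, then $\alpha(x,t+1)=\alpha(x-1,t)+(1,1)=\alpha(x-1,t+1)+(1,0)$. If there is no wall at $x$ at time $t$, then $\alpha(x,t)=\alpha(x-1,t)+(1,0)$, so $\alpha(x,t+1)=\alpha(x,t)+(0,1)=\alpha(x-1,t)+(1,1)=\alpha(x-1,t+1)+(1,0)$. In both cases there is no wall at $(x,t+1)$. So if there is a wall at $(x,t+1)$, then at time $t$ either there is an $R$-wall at $x-1$, or there is no $R$-wall at $x-1$ and an $S$-wall at $x$. Map the new wall at $x$ to the old $R$-wall at $x-1$ in the first case, and to the old $S$-wall at $x$ in the second.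

This map is injective: an old $R$-wall at $y$ can only be the image of the new wall at $y+1$, and an old $S$-wall at $y$ only of the new wall at $y$. It commutes with translation by $n$, so it induces an injective map on walls modulo $n$. Hence the number $\mu(t)$ of walls per horizontal period $n$ is non-increasing in $t$. It is also $\tau$-periodic, so it is a constant $\mu$, and the map is a bijection for every $t$.

**Step 2. Every wall survives, and an $R$-wall is never directly left of an $S$-wall.** This is what bijectivity means. An $R$-wall at $(x,t)$ has a pre-image, so there is a wall at $(x+1,t+1)$. An $S$-wall at $(x,t)$ likewise yields a wall at $(x,t+1)$. If there were an $R$-wall at $x$ and an $S$-wall at $x+1$ at the same time, both would be images of the new wall at $x+1$, which is impossible.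

**Step 3. If $\mu\ge1$, then at each time there are consecutive walls $x<x'$ (no wall strictly between) with an $R$-wall at $x$ and an $S$-wall at $x'$.** By periodicity there are infinitely many walls to both sides. In W1 the sweep bit is set to $b$ at each wall and passes unchanged elsewhere, so after W1 the value of $p$ at a wall is the bit $b$ of the previous wall. After W2, $z$ is the bit $b$ of the next wall.

*Case 1: the bits $b$ of the walls before W3 are not all equal.* By periodicity there are consecutive walls $x<x'$ with bits $1,0$. At $x$ we have $z\ne b$, and at $x'$ we have $p\ne b$. So $\chi=0$ at both, and W3 keeps their bits.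

*Case 2: all these bits are equal.* Then $\chi=1$ exactly at the walls. The sweep bit of W3 is flipped exactly at walls, so $q(x+n)=q(x)\oplus(\mu\bmod2)$. Since $q$ is $n$-periodic, $\mu$ is even. The new bits $b:=q$ at successive walls alternate, so some consecutive walls have bits $1,0$.

**Step 4. Two such walls come closer and closer.** Assume $\mu\ge1$. Among all times $t$ and all pairs $x<x'$ as in Step 3, take one whose gap $\gamma=x'-x$ is minimal. By Step 2, $\gamma\ge2$ and at time $t+1$ there are walls at $x+1$ and at $x'$, with $x+1<x'$. A wall strictly between them at time $t+1$, at $y$ say, would be mapped to a wall at $y-1$ or $y$ at time $t$, strictly between $x$ and $x'$, and there is none. So $x+1<x'$ are consecutive walls at time $t+1$. By (2), at the beginning of step $t+1$ the bit at $x+1$ is $1$. The bit at $x'$ is $0$, because $x<x'-1<x'$ and so $x'-1$ carries no wall at time $t$. Phases A, W1, W2 do not change $b$. So before W3 these consecutive walls have bits $1,0$, and as in Case 1 they keep them. At time $t+1$ they are an $R$-wall and an $S$-wall with gap $\gamma-1$, contradicting minimality. Hence $\mu=0$. $\square$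

**Consequence.** In an $(n,\tau)$-periodic trajectory, $\alpha(x+1,t)=\alpha(x,t)+(1,0)$, and by (1) also $\alpha(x,t+1)=\alpha(x,t)+(0,1)$. So after a translation of $\mathbb Z^2$ we may assume
$$i=x\bmod N,\qquad j=t\bmod N\qquad\text{(before phase M of step $t$)},\tag{3}$$
and by periodicity $N\mid n$ and $N\mid\tau$.

The blocks are in place: *macro-cells* of $N$ cells and *macro-steps* of $N$ steps. Now we make a macro-cell behave like one cell.

## 5. The systems $\mathcal S_{\mathcal T,\ell}$: one Turing machine per macro-cell

A macro-cell has to store the $s$ bits of a simulated cell, one in each of its first $s$ cells. During a macro-step it has to run through the $K$ phases of the simulated system. A Turing machine in the macro-cell evaluates $\varphi_k$ and $u_k$, and a real sweep through all macro-cells plays the simulated sweep.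

**Definition (machine).** A machine $\mathcal T$ is a deterministic one-tape Turing machine with tape cells $0,1,2,\dots$ of the following format.

* The state set is $H=\{0,1\}^c\setminus\{0^c\}$ with $c\ge4$. Ten distinct states are designated: start states $\mathrm{start}_0,\mathrm{start}_1$ (non-halting) and eight halting states $h_{f,d}$ ($f\in\mathcal F$, $d\in\{\rightarrow,\leftarrow\}$).
* Each tape cell holds a pair $(m,v)\in\{0,1\}\times\{0,1\}^e$ (memory bit, work symbol), with $e\ge4$.
* The transition function $\delta$ maps (non-halting state, $m$, $v$) to (state, $m$, $v$, move in $\{L,S,R\}$).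

Unneeded non-halting codes get dummy transitions (same state, $m$ and $v$ unchanged, move $S$), so any number of states can be padded to $2^c-1$. Any finite work alphabet with a blank embeds in some $\{0,1\}^e$ with blank $=0^e$. The code $0^c$ means "no head here".

**Parameters.** For $\ell\ge4$ let $N=2^\ell$ and $\Delta=2^{\lfloor\ell/2\rfloor}$. So $\Delta\ge4$, $\Delta\mid N$ and $N/\Delta=2^{\lceil\ell/2\rceil}\ge4$. For $i\ge0$ and $0\le j<N$ let $\mathrm{inp}(i,j)\in\{0,1\}^e$ be $(1,j_i,0,\dots,0)$ if $i<\ell$, where $j_i$ is the $i$-th binary digit of $j$ (with $j_0$ the lowest), and $0^e$ if $i\ge\ell$. For example, for $\ell=4$ and $j=6$ the first two bits of $\mathrm{inp}(i,6)$ for $i=0,1,2,3,4$ are $10,11,11,10,00$. The input displays $\ell$ in unary and $j$ in binary.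

**States of $\mathcal S_{\mathcal T,\ell}$.** An element of $A=\{0,1\}^s$ is the concatenation, in this order, of the fields

* $i,j$ and $i^*,j^*$, of $\ell$ bits each;
* $b,p,z$, then $m$ (memory bit) and $\rho$ (result bit), 1 bit each;
* $v\in\{0,1\}^e$; $\eta,g,g'\in\{0,1\}^c$; $D\in\{S,L,R\}$ (2 bits, the unused code being read as $S$).

So $s=4\ell+5+e+3c+2$, and every string in $\{0,1\}^s$ is a legal state. The field $\eta$ holds a machine state or $0^c$, $D$ is its last move, and $g,g'$ receive heads from the left and from the right.

**Phases of $\mathcal S_{\mathcal T,\ell}$**, in this order. Fields not mentioned do not change. Right-hand sides refer to the values before the phase, except that in L1 they are the explicit values stated. "Local" means direction $\rightarrow$, $\varphi\equiv\mathrm{id}$, and $u$ ignores $q$.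

1. **A**, **W1**, **W2**, **W3** as in Section 4.
2. **B$_\rightarrow$** ($\rightarrow$) and then **B$_\leftarrow$** ($\leftarrow$): in B$_d$, if $i=0$, $j\equiv-1\pmod\Delta$ and $\eta=h_{f,d}$ for some $f$, then $\varphi=f$ and $u$: $\rho:=q$. Otherwise $\varphi=\mathrm{id}$ and nothing changes.
3. **L1** (local): if $\Delta\mid j$: $v:=\mathrm{inp}(i,j)$, $D:=S$, and $\eta:=\mathrm{start}_\rho$ if $i=0$, $\eta:=0^c$ if $i\ne0$. If $\Delta\nmid j$: if $\eta\in H$ is non-halting, $(\eta,m,v,D):=\delta(\eta,m,v)$; otherwise $D:=S$.
4. **R** ($c$ phases, $\rightarrow$): $\varphi=c_\beta$ with $\beta$ the $r$-th bit of $\eta$ if $D=R$, and $\beta=0$ otherwise; $u$: $r$-th bit of $g:=q$. Then **R′** ($c$ phases, $\leftarrow$): the same with $D=L$ and $g'$.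
5. **L2** (local): if $D=S$ and $\eta\ne0^c$, keep $\eta$; else if $g\ne0^c$, $\eta:=g$; else $\eta:=g'$.
6. **M** as in Section 4.

The number of phases is $K=2\ell+3+2+1+2c+1+1=2\ell+2c+8$. Write $d_k,\varphi_k,u_k$ ($0\le k<K$) for their data. The phases between W3 and M do not change $i,j,i^*,j^*,b$. So this is a sweep system with addresses modulo $N$, and Lemma 5 and (3) apply to it for every $\mathcal T$ and every $\ell\ge4$.

## 6. From period $(n,\tau)$ to period $(n/N,\tau/N)$

A macro-step is divided into $N/\Delta$ *rounds* of $\Delta$ steps. Round $k$ should finish the simulated phase $k-1$ (apply $u_{k-1}$, using the result bit of its sweep) and prepare the simulated phase $k$ (compute $\varphi_k$ of the new state). The last step of round $k$ performs the simulated sweep $k$. So the machine must do the following.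

**Definition (self-simulation property (SS) of $(\mathcal T,\ell)$).** We require $s\le N$ and $K+1\le N/\Delta$, and the following for all $a\in\{0,1\}^s$, $\rho\in\{0,1\}$ and $j=k\Delta$ with $0\le k<N/\Delta$. Start $\mathcal T$ at cell $0$ in state $\mathrm{start}_\rho$, with $v=\mathrm{inp}(i,j)$ in each cell $i$, memory bits $a$ in cells $0,\dots,s-1$, and arbitrary memory bits elsewhere. Then $\mathcal T$ halts after at most $\Delta-2$ transitions, never moving left from cell $0$, in cell $0$, with memory bits $a'$ in cells $0,\dots,s-1$ and in state $h_{f,d}$, where

* $k=0$: $a'=a$, $f=\varphi_0(a)$, $d=d_0$;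
* $1\le k\le K-1$: $a'=u_{k-1}(a,\rho)$, $f=\varphi_k(a')$, $d=d_k$;
* $k=K$: $a'=u_{K-1}(a,\rho)$, $f=\mathrm{id}$, $d=\rightarrow$;
* $k>K$: $a'=a$, $f=\mathrm{id}$, $d=\rightarrow$.

Here $\varphi_k,u_k,d_k$ are those of $\mathcal S_{\mathcal T,\ell}$ *itself*. The definition looks circular, since phase L1 contains the table of $\mathcal T$; Section 7 produces such machines. Note that with at most $\Delta-2$ transitions the head stays in cells $0,\dots,\Delta-2$, and $\Delta-2<N-1$. So it makes no difference whether the tape is infinite or consists of the $N$ cells of a macro-cell.

**Lemma 6.** Let $(\mathcal T,\ell)$ have (SS) and let $\mathcal S=\mathcal S_{\mathcal T,\ell}$. If $\mathcal S$ has an $(n,\tau)$-periodic trajectory, then $N\mid n$, $N\mid\tau$, and $\mathcal S$ has an $(n/N,\tau/N)$-periodic trajectory.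

*Proof.* By Section 4, $N\mid n$, $N\mid\tau$, and we may assume (3). Macro-cell $X$ consists of the cells $NX+i$ $(0\le i<N)$, and macro-step $Y$ of the steps $NY+j$ $(0\le j<N)$. Round $k$ $(0\le k<N/\Delta)$ of a macro-step consists of its steps with $k\Delta\le j<(k+1)\Delta$. The *memory* of a macro-cell is the string of $m$-bits in its cells $0,\dots,s-1$; these exist since $s\le N$. The field $m$ is changed only by $\delta$ in L1, and $\rho$ only in stage B.

**Step 1. The first step of a round loads the machine.** Let $j=k\Delta$. Stage B changes nothing, because $j\not\equiv-1\pmod\Delta$. L1 sets $v=\mathrm{inp}(i,k\Delta)$ in all cells, $\eta=\mathrm{start}_\rho$ in the cell $i=0$ (with that cell's $\rho$), and $\eta=0^c$ in the other cells. This erases whatever was there. Since $D=S$ everywhere, R and R′ give $g=g'=0^c$, and L2 leaves every $\eta$ as it is.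

**Step 2. Each of the next $\Delta-2$ steps performs one transition.** Let $j=k\Delta+1,\dots,k\Delta+\Delta-2$. Stage B again changes nothing. We claim that the phases L1, R, R′, L2 perform exactly one transition of $\mathcal T$ in each macro-cell, or nothing if $\mathcal T$ has halted there. Inductively, each macro-cell has exactly one cell with $\eta\ne0^c$, the head, and by (SS) it lies in one of the cells $0,\dots,\Delta-2$. In L1, $\delta$ is applied at a non-halting head, and $D:=S$ is set at all other cells and at halted heads.

If $D=S$ at the head, then L2 keeps its state. If $D=R$, the new state, which is $\ne0^c$, is sent by R to the buffer $g$ of the right neighbor; if $D=L$, it is sent by R′ to the buffer $g'$ of the left neighbor. Every buffer that receives nothing is $0^c$. By (SS) a head never moves left from cell $0$, and it never reaches cell $N-1$, so it does not leave its macro-cell on the right. Thus no state is sent into another macro-cell. The receiving neighbor therefore lies in the same macro-cell as the sending head and has $\eta=0^c$ itself, so L2 installs the state there. At the old head cell $D\ne S$ and both buffers are $0^c$ (the only head of its macro-cell is itself, and nothing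 comes from other macro-cells), so L2 sets $\eta:=0^c$. At all remaining cells $\eta$ and the buffers are $0^c$, so $\eta$ stays $0^c$. This proves the claim.

Hence, by (SS), before stage B of the step $j=k\Delta+\Delta-1$ the machine has halted in cell $i=0$ of each macro-cell, with the result described in (SS). Let $f_X$ be the output function in macro-cell $X$. The output direction $d$ depends only on $k$, so it is the same in all macro-cells.

**Step 3. The last step of a round performs one macro-sweep.** Let $j=k\Delta+\Delta-1$. In phase B$_d$ all cells with $i\ne0$ apply $\mathrm{id}$, and cell $NX$ applies $f_X$ and stores its arriving bit in $\rho$. In the other B phase all cells apply $\mathrm{id}$ and nothing is stored. In L1 only $D:=S$ happens, because $\Delta\nmid j$ and all heads are halted. So the memories are not changed in this step, and the stored $\rho$ is kept until the next round loads it.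

**Step 4. Reading off a trajectory.** For $0\le k<K$ let $W_k(X,Y)\in A$ be the memory of macro-cell $X$ at the beginning of the last step of round $k$ of macro-step $Y$, and let $Q_k(X,Y)$ be the bit arriving at cell $NX$ in phase B$_{d_k}$ of that step. By (SS), $d=d_k$ in this round and $f_X=\varphi_k(W_k(X,Y))$.

*(T1).* If $d_k=\rightarrow$, the bit leaving $NX$ is $f_X(Q_k(X,Y))$, and it passes unchanged through $NX+1,\dots,NX+N-1$ to $N(X+1)$. So $Q_k(X+1,Y)=\varphi_k(W_k(X,Y))(Q_k(X,Y))$. If $d_k=\leftarrow$, the bit leaving $NX$ passes unchanged through $NX-1,\dots,NX-N+1$ to $N(X-1)$, and $Q_k(X-1,Y)=\varphi_k(W_k(X,Y))(Q_k(X,Y))$.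

*(T2).* In round $k+1$ the machine starts with memory $W_k(X,Y)$ and with $\rho=Q_k(X,Y)$, by Step 3. So $W_{k+1}=u_k(W_k,Q_k)$ if $k+1\le K-1$. Round $K$ exists because $K+1\le N/\Delta$, and it produces the memory $u_{K-1}(W_{K-1},Q_{K-1})$. The rounds $>K$, and round $0$ of the next macro-step, leave the memory unchanged, whatever $\rho$ is. So $W_0(X,Y+1)=u_{K-1}(W_{K-1}(X,Y),Q_{K-1}(X,Y))$.

**Step 5. The periods.** By Step 4, $(W_k,Q_k)$ is a trajectory of $\mathcal S$. Translating $X$ by $n/N$ translates the cells by $n$, and translating $Y$ by $\tau/N$ translates the steps by $\tau$. So the trajectory is $(n/N,\tau/N)$-periodic. $\square$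

## 7. A machine that computes the phases of its own system

For (SS) the machine must evaluate $\varphi_k$ and $u_k$, and so it must know its own transition table. We arrange that it writes a program on its tape and computes its own encoding from it. The time bound works because the program does not depend on $\ell$, whereas the available time $\Delta-2$ grows exponentially in $\ell$.

**Lemma 7.** There is a machine $\mathcal T$ such that (SS) holds for all sufficiently large $\ell$.

*Proof.* Fix a binary encoding of machines that lists $c,e$ in unary, the ten designated states, and the whole table of $\delta$.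

**Step 1. An algorithm $\Upsilon$ for the phases, with the machine as an input.** The input is $(\zeta,\ell,j,\rho,a)$, with $\ell\ge4$ in unary, $\zeta$ the encoding of a machine $\mathcal T$, and $a\in\{0,1\}^s$ for the $s$ belonging to $\mathcal T,\ell$. The output is the triple $(a',f,d)$ prescribed by (SS) for $k=\lfloor j/\Delta\rfloor$.

The algorithm reads $c,e$ from $\zeta$, computes $K=2\ell+2c+8$, and obtains $k$ by dropping the lowest $\lfloor\ell/2\rfloor$ binary digits of $j$. It compares $k$ with $0$ and $K$ to find the relevant case of (SS), and it determines the phases with numbers $k-1$ and $k$, as far as they exist, from the list in Section 5: the phases $0,\dots,2\ell-1$ are A, the next three are W1, W2, W3, and so on. Then it applies their definitions. These use only extraction of bits of $a$ at known positions; comparison and incrementation of $\ell$-bit numbers (for $\omega$, $\chi$, M, and for $\mathrm{inp}$, where $i$ is compared with $\ell$ and a digit of $j$ is picked); divisibility by the power of two $\Delta$, that is, inspection of low-order bits (in B and L1); and look-ups in the table in $\zeta$ (for $h_{f,d}$, $\mathrm{start}_\rho$, and $\delta$). So $\Upsilon$ runs in time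 polynomial in $|\zeta|+\ell$.

**Step 2. Hard-wiring a string.** We need a computable operation that equips a machine with a string. Bits 3 and 4 of the work symbols form the *program track*; they are $0$ in $\mathrm{inp}$. A non-empty binary string $y$ is *written on the program track* if bits 3, 4 of cell $i$ are $(1,y_i)$ for $0\le i<|y|$ and $(0,0)$ for $i\ge|y|$. For an encoding $\epsilon$ of a machine $M$ (with parameters $c,e$) and a non-empty binary string $y$, let $\mathrm{Spec}(\epsilon,y)$ be the encoding of the following machine $M_y$.

* It has the same $e$. Its states are those of $M$, with the same halting states and transitions, and new non-halting states $R_{\rho,i}$ $(0\le i<|y|)$ and $L_{\rho,i}$ $(1\le i\le|y|)$ for $\rho\in\{0,1\}$.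
* Its parameter $c'$ is the least integer with $2^{c'}-1\ge2^c-1+4|y|$. Old states get the prefix $0^{c'-c}$, new states get the next codes in a fixed order, and the remaining codes are dummies.
* In $R_{\rho,i}$ it sets bits 3, 4 of $v$ to $(1,y_i)$, moves right, and enters $R_{\rho,i+1}$ if $i+1<|y|$ and $L_{\rho,|y|}$ otherwise. In $L_{\rho,i}$ it changes no symbol, moves left, and enters $L_{\rho,i-1}$ if $i\ge2$ and the state $\mathrm{start}_\rho$ of $M$ if $i=1$.
* Its start states are $R_{0,0}$ and $R_{1,0}$.

For instance, for $y=10$ and index $\rho$, $M_y$ writes $(1,1)$ in cell $0$ (state $R_{\rho,0}$) and $(1,0)$ in cell $1$ (state $R_{\rho,1}$), and returns from cell $2$ via $L_{\rho,2}$ and $L_{\rho,1}$ to cell $0$. In general $M_y$, started at cell $0$ in its start state with index $\rho$ on a tape with empty program track, makes $2|y|$ transitions and never moves left from cell $0$. It is then at cell $0$ in the state $\mathrm{start}_\rho$ of $M$, with $y$ on the program track and the rest of the tape unchanged. The map $\mathrm{Spec}$ is computable.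

**Step 3. A multi-tape machine $\hat E$ that reads a program and applies $\Upsilon$.** The machine $\hat E$ has several one-sided tapes: a tape with the memory bits $m$; a read-only tape with the first two work bits; a read-only tape with the program track; and scratch tapes, initially blank. All heads start at cell $0$, and each tape has a way to recognize its cell $0$ (provided in Step 4). Started with index $\rho$, it works as follows.

1. It reads $y$ from the program track (up to the first cell with bit 3 equal to $0$) and computes $\zeta=\mathrm{Spec}(y,y)$ on scratch tapes. (If $y$ is not an encoding of a machine, its behavior is irrelevant.)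
2. It reads $\ell$ (the number of cells with first work bit $1$) and the $\ell$ digits of $j$ from the second tape.
3. It reads $c,e$ from $\zeta$, computes $s=4\ell+5+e+3c+2$, and copies the first $s$ memory bits $a$ to a scratch tape.
4. It runs $\Upsilon$ on $(\zeta,\ell,j,\rho,a)$, writes $a'$ into the first $s$ cells of the memory tape, and halts with output $(f,d)$.

For fixed $y$ the running time of $\hat E$ is bounded by a polynomial in $\ell$. Indeed, the duration of item 1 does not depend on $\ell$. After it $|\zeta|$ is a constant, so items 2 and 3 take polynomial time, and so does item 4 by Step 1. The memory bits in cells $\ge s$ are never used.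

**Step 4. A machine $E$ in our format.** Let $E$ be the one-tape machine that simulates $\hat E$ in the standard way. The tapes of $\hat E$ are tracks of the single tape: the memory tape is the bit $m$, the second and third tapes are bits 1, 2 and bits 3, 4 of $v$, and the scratch tapes use further bits of $v$, with blank encoded by zeros. Additional bits of $v$, initially $0$, mark the simulated head positions, cell $0$, and the part of the tape visited so far. In its first transition $E$ marks cell $0$; it remembers $\rho$ in its state. For each step of $\hat E$ it makes a bounded number of passes over the visited part: it collects the symbols under the marked heads, then writes the new symbols and moves the marks, extending the visited part if necessary. Since cell $0$ is marked, $E$ never moves left from cell $0$. At the end it returns to cell $0$ and enters $h_{f,d}$. After $T$ steps of $\hat E$ no simulated head is farther than $T$ from cell $0$, so the visited part has $O(T+1)$ cells, and a computation of $T$ steps of $\hat E$ takes $O((T+1)^2)$ transitions of $E$.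

**Step 5. The fixed point.** Let $y_0$ be the encoding of $E$, and let $\mathcal T$ be the machine encoded by $\mathrm{Spec}(y_0,y_0)$, that is, $E$ with its own encoding hard-wired. Start $\mathcal T$ as in (SS). After $2|y_0|$ transitions it is at cell $0$ in the state $\mathrm{start}_\rho$ of $E$, with $y_0$ on the program track and everything else as in (SS). From then on it works as $E$ with $y=y_0$. The string computed in item 1 is $\zeta=\mathrm{Spec}(y_0,y_0)$, which is the encoding of $\mathcal T$ *itself*. So $c$ and $e$ in item 3 are the parameters of $\mathcal T$, the number $s$ is that of $\mathcal S_{\mathcal T,\ell}$, and the result of item 4 is the triple $(a',f,d)$ that (SS) demands for $\mathcal S_{\mathcal T,\ell}$. The machine never moves left from cell $0$, and it halts in cell $0$.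

**Step 6. The time and space bounds.** The total number of transitions is at most $P(\ell)$, for a polynomial $P$ that depends only on $\mathcal T$. Since $c$ and $e$ are now constants, for all sufficiently large $\ell$ we have
$$P(\ell)\le2^{\lfloor\ell/2\rfloor}-2=\Delta-2,\qquad K+1=2\ell+2c+9\le2^{\lceil\ell/2\rceil}=N/\Delta,\qquad s=4\ell+7+e+3c\le2^\ell=N.$$
So (SS) holds for all sufficiently large $\ell$. $\square$

**Proof of Theorem A.** Choose $\mathcal T$ and $\ell$ by Lemma 7, and let $\mathcal S=\mathcal S_{\mathcal T,\ell}$. If $\mathcal S$ had an $(n,\tau)$-periodic trajectory, Lemma 6 could be applied again and again. It would give integers $n>n/N>n/N^2>\cdots$, all positive, which is impossible because $N\ge16$. So $\mathcal S$ has no $(n,\tau)$-periodic trajectory for any $n,\tau\ge1$. By Lemma 4 the CA $G=G_{\mathcal S}$ is surjective. The elements of $G^{-1}(\mathbf 0)$ are the trajectories of $\mathcal S$, and by Section 3 a fully periodic one would be an $(I,I)$-periodic trajectory for some $I\ge1$. So the constant configuration $\mathbf 0$ has no fully periodic pre-image, and $G_P$ is not surjective. $\blacksquare$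

With Theorem A proved, the deduction in Section 2 completes the proof of Theorem B. In particular, the equivalence "$G$ surjective $\iff G_P$ surjective" does not hold for all two-dimensional cellular automata: the implication from left to right fails.
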